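# Finite squares and interval partitions of $\omega_1$

## 1. Regular filters and uniform filters

Everything takes place in ZFC. Filters are proper, "countable" means finite or countably infinite, $\mathrm{otp}(X)$ is the order type of a set $X$ of ordinals, and $[X]^{<\omega}$ is the set of finite subsets of $X$. We identify $\aleph_k$ with $\omega_k$.

**Definition 1 (regular filter).** A filter $D$ on an infinite cardinal $\lambda$ is *regular* if there is an indexed family $\{X_\xi:\xi<\lambda\}\subseteq D$ such that for every $\beta<\lambda$ the index set $\{\xi<\lambda:\beta\in X_\xi\}$ is finite.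

So $D$ contains $\lambda$ many sets, but no point lies in infinitely many of them.

**Example.** On $\lambda=\omega$ the cofinite filter is regular: take $X_n=[n,\omega)$, so that $\{n:\beta\in X_n\}=\{0,\dots,\beta\}$. Hence every nonprincipal ultrafilter on $\omega$ is regular.

**Example.** On $\lambda=\omega_1$, enumerate $[\omega_1]^{<\omega}$ bijectively as $\langle s_\xi:\xi<\omega_1\rangle$ and put $X_\eta=\{\xi:\eta\in s_\xi\}$. A finite intersection $X_{\eta_1}\cap\dots\cap X_{\eta_r}$ contains the $\xi$ with $s_\xi=\{\eta_1,\dots,\eta_r\}$, so these sets generate a proper filter. It is regular, because $\{\eta:\beta\in X_\eta\}=s_\beta$. Any ultrafilter extending it is a regular ultrafilter on $\omega_1$.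

**Example.** The co-countable filter on $\omega_1$ is not regular. If all $X_\xi$ are co-countable, then $\bigcap_{n<\omega}X_n$ is co-countable, and any $\beta$ in it lies in infinitely many $X_\xi$.

**Definition 2 (uniform).** An ultrafilter on $\omega_1$ is *uniform* if it contains no countable set.

For instance, every ultrafilter extending the co-countable filter is uniform, while a principal ultrafilter is not.

**Lemma 1.** A regular ultrafilter $D$ on $\omega_1$ is uniform.

*Proof.* Let $\{X_\xi:\xi<\omega_1\}$ witness regularity and suppose that $A\in D$ is countable. Each $A\cap X_\xi$ is in $D$, hence nonempty, so we can choose $\beta_\xi\in A\cap X_\xi$. We have chosen uncountably many times from a countable set, so some $\beta\in A$ equals $\beta_\xi$ for uncountably many $\xi$. This $\beta$ lies in infinitely many $X_\xi$, a contradiction. $\square$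

## 2. Coherent families and their heights

**Definition 3 (coherent family).** Let $\theta$ be an ordinal. A *coherent family on $\theta$* is a family $\langle C_\alpha:\alpha<\theta\rangle$ such that $C_\alpha\subseteq\alpha$ and
$$\beta\in C_\alpha\ \Longrightarrow\ C_\beta=C_\alpha\cap\beta .$$

**Example.** The families $C_\alpha=\alpha$ and $C_\alpha=\emptyset$ are coherent. A less trivial one lives on $7=\{0,\dots,6\}$. Make $0$ the root of a binary tree, let $1,2$ be the children of $0$, let $3,4$ be the children of $1$ and $5,6$ those of $2$, and let $C_n$ be the set of proper ancestors of $n$. Then $C_5=\{0,2\}$ and $C_2=\{0\}=C_5\cap 2$. By contrast, $C_1=\emptyset$ and $C_2=\{0,1\}$ cannot occur together, since $1\in C_2$ but $C_2\cap 1=\{0\}\ne C_1$.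

The tree picture is accurate in general. If $\gamma\in C_\beta$ and $\beta\in C_\alpha$, then $\gamma\in C_\alpha\cap\beta\subseteq C_\alpha$. If $\gamma<\beta$ are both in $C_\alpha$, then $\gamma\in C_\alpha\cap\beta=C_\beta$. So "$\beta\in C_\alpha$" is a tree order, and $C_\alpha$ is the chain of nodes below $\alpha$.

**Definition 4 (height).** For a coherent family, $\mathrm{ht}(\alpha)=\mathrm{otp}(C_\alpha)$.

In the binary tree, $\mathrm{ht}(0)=0$, $\mathrm{ht}(2)=1$ and $\mathrm{ht}(5)=2$. If $\beta\in C_\alpha$, then
$$\mathrm{ht}(\beta)=\mathrm{otp}(C_\alpha\cap\beta)<\mathrm{otp}(C_\alpha)=\mathrm{ht}(\alpha). \tag{1}$$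
Thus $\mathrm{ht}$ restricted to $C_\alpha$ sends each element to its position in $C_\alpha$. It is the order isomorphism of $C_\alpha$ onto the ordinal $\mathrm{ht}(\alpha)$. Note that $\mathrm{ht}(\beta)$ is computed from $\beta$ alone, without reference to any $\alpha$ above it. The whole proof turns on this.

Coherent families are built by recursion, and the following step is used again and again:
$$\text{if } \langle C_\alpha:\alpha<\gamma\rangle \text{ is coherent and } \delta<\gamma,\text{ both } C_\gamma=\emptyset \text{ and } C_\gamma=C_\delta\cup\{\delta\}\text{ keep coherence.} \tag{2}$$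
For $C_\gamma=\emptyset$ there is nothing to check. For the other choice, $C_\gamma\subseteq\delta\cup\{\delta\}\subseteq\gamma$. If $\beta=\delta$, then $C_\gamma\cap\delta=C_\delta$. If $\beta\in C_\delta$, then $\beta<\delta$ and $C_\gamma\cap\beta=C_\delta\cap\beta=C_\beta$.

## 3. The finite square principle

**Definition 5.** For a filter $D$ on a cardinal $\lambda$, $\square^{\mathrm{fin}}_{\lambda,D}$ is the statement: there exist finite sets $C^\xi_\alpha$ and integers $n_\xi<\omega$, for $\alpha<\lambda^+$ and $\xi<\lambda$, such that for all $\xi<\lambda$ and $\alpha<\lambda^+$: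

- (a) $C^\xi_\alpha\subseteq\alpha$;
- (b) $|C^\xi_\alpha|<n_\xi$;
- (c) if $\beta\in C^\xi_\alpha$, then $C^\xi_\beta=C^\xi_\alpha\cap\beta$;
- (d) if $\alpha<\beta<\lambda^+$, then $\{\xi<\lambda:\alpha\in C^\xi_\beta\}\in D$.

In the language of Section 2, for each $\xi$ we have a coherent family on $\lambda^+$, that is, a tree order on $\lambda^+$, and all its chains $C^\xi_\alpha$ are shorter than a fixed finite number $n_\xi$. Yet any two ordinals $\alpha<\beta$ are comparable in $D$-almost all of these trees.

**Example (failure).** If $D$ is closed under countable intersections, then $\square^{\mathrm{fin}}_{\lambda,D}$ fails. Indeed, (d) gives $\{\xi:m\in C^\xi_\omega\}\in D$ for every $m<\omega$. The intersection over $m$ is in $D$, hence nonempty, and any $\xi$ in it has $C^\xi_\omega=\omega$, which is infinite. This covers principal ultrafilters and the co-countable filter on $\omega_1$.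

**Example (the initial part of a witness).** Let $\lambda=\omega$, let $D$ be the cofinite filter, and consider only $\alpha\le\omega$. Put $C^n_\alpha=\alpha\cap n$ (where $n=\{0,\dots,n-1\}$). If $\beta\in\alpha\cap n$, then $C^n_\beta=\beta\cap n=\beta=C^n_\alpha\cap\beta$. The sizes are at most $n$, so the bounds $n+1$ work for (b). If $\beta<\alpha\le\omega$, then $\beta\in C^n_\alpha$ for all $n>\beta$, a cofinite set. We shall see in Section 6 what happens at the next ordinal, $\omega+1$.

## 4. Does failure of the square thin out every interval partition?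

**Definition 6.** A sequence $\langle\alpha_i:i<\omega_1\rangle$ of ordinals is *increasing continuous* if $\alpha_i<\alpha_j$ for $i<j$, and $\alpha_\delta=\sup_{i<\delta}\alpha_i$ for every limit $\delta<\omega_1$.

Let all $\alpha_i<\omega_1$. Then the intervals $I_i=[\alpha_i,\alpha_{i+1})$ are countable and partition $[\alpha_0,\omega_1)$. To see this, note that $\alpha_i\ge i$ by induction, so the sequence is unbounded in $\omega_1$. Given $\xi\ge\alpha_0$, let $j$ be least with $\alpha_j>\xi$. Then $j\neq0$. Also $j$ is not a limit, since otherwise $\xi<\alpha_j=\sup_{i<j}\alpha_i$ would give an earlier $\alpha_i>\xi$. So $j=i+1$ and $\xi\in I_i$.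

**Example.** For $\alpha_i=i$ the intervals are singletons. For $\alpha_i=\omega i$ they are the blocks $I_i=\{\omega i+n:n<\omega\}$, each infinite.

The question can now be posed. It is Conjecture 2 of "Regular Ultrapowers at Regular Cardinals" (https://shelah.logic.at/files/95599/1011.pdf), which is to be proved or disproved: *if $D$ is a regular ultrafilter on $\aleph_1$ such that $\neg\square^{\mathrm{fin}}_{\aleph_1,D}$, then for any increasing continuous $\langle\alpha_i:i<\omega_1\rangle$ with $\alpha_i<\omega_1$ there is $A\in D$ such that $A\cap[\alpha_i,\alpha_{i+1})$ is finite for all $i<\omega_1$.*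

In plain words: if the finite square fails for $D$, can every partition of $\omega_1$ into consecutive countable intervals be cut down, on a single set in $D$, to finite pieces? The answer is yes, in ZFC.

**Theorem 1 (Conjecture 2).** Let $D$ be a regular (or merely uniform) ultrafilter on $\aleph_1$. Suppose there is an increasing continuous $\langle\alpha_i:i<\omega_1\rangle$ in $\omega_1$ such that no $A\in D$ has all $A\cap[\alpha_i,\alpha_{i+1})$ finite. Then $\square^{\mathrm{fin}}_{\aleph_1,D}$ holds. Equivalently, $\neg\square^{\mathrm{fin}}_{\aleph_1,D}$ implies the conclusion of Conjecture 2.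

The contrapositive form is the one to prove. The statement $\neg\square^{\mathrm{fin}}$ only says that certain families do not exist, whereas a partition that no set in $D$ cuts down to finite pieces is an object we can build with.

## 5. A product ultrafilter, and square without coherence

For $\alpha_i=i$ the conclusion of the conjecture is trivial, with $A=\omega_1$. For $\alpha_i=\omega i$ it is not, and here is a case where it fails, so that Theorem 1 promises a square.

**Example (product ultrafilter).** Let $U$ be a nonprincipal ultrafilter on $\omega$ and $V$ a regular ultrafilter on $\omega_1$. Every ordinal below $\omega_1$ is uniquely $\omega i+n$ with $i<\omega_1$ and $n<\omega$. Put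
$$A\in D\iff\big\{i<\omega_1:\{n<\omega:\omega i+n\in A\}\in U\big\}\in V .$$
This is a filter, and it is an ultrafilter because the set of $i$ computed for $\omega_1\setminus A$ is the complement of the set computed for $A$. It is regular: if $\{X_\eta:\eta<\omega_1\}$ witnesses regularity of $V$, then the sets $X'_\eta=\bigcup_{i\in X_\eta}[\omega i,\omega i+\omega)$ are in $D$, and a point $\omega i+n$ lies in $X'_\eta$ only if $i\in X_\eta$, so only for finitely many $\eta$. Finally, if $A\in D$, then for some $i$ the set $\{n:\omega i+n\in A\}$ is in $U$, hence infinite. So no $A\in D$ is finite on every block.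

Observe what largeness means for this $D$. Since $V$ is uniform, $\{\omega i+n: i\ge i_0\}\in D$ for each $i_0<\omega_1$. For each $h:\omega_1\to\omega$ the set $\{\omega i+n:n\ge h(i)\}$ is in $D$, because all its sections are cofinite. An index $\xi=\omega i+n$ therefore carries two parameters: $i$ may be assumed larger than any prescribed countable ordinal, and after that $n$ may be assumed larger than any prescribed number *depending on $i$*.

Now for the square itself. A sensible first attempt uses regularity directly. Let $\{X_\eta:\eta<\lambda\}$ witness that $D$ is regular, and let $a_\xi=\{\eta:\xi\in X_\eta\}$, a finite set. For each $\alpha<\lambda^+$ fix an injection $g_\alpha:\alpha\to\lambda$, and put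
$$C^\xi_\alpha=\{\beta<\alpha:g_\alpha(\beta)\in a_\xi\},\qquad n_\xi=|a_\xi|+1 .$$
Then (a) is clear, and (b) holds since $g_\alpha$ is injective. For (d), if $\beta<\alpha$ then $\{\xi:\beta\in C^\xi_\alpha\}=\{\xi: g_\alpha(\beta)\in a_\xi\}=X_{g_\alpha(\beta)}\in D$. So (a), (b), (d) come for free from regularity.

What breaks is (c). We need $\{\gamma<\beta:g_\beta(\gamma)\in a_\xi\}=\{\gamma<\beta:g_\alpha(\gamma)\in a_\xi\}$ whenever $\beta\in C^\xi_\alpha$, and nothing relates $g_\beta$ to $g_\alpha\upharpoonright\beta$. If we had $g_\beta=g_\alpha\upharpoonright\beta$ for all $\beta<\alpha$, coherence would be automatic. But then $\bigcup_\alpha g_\alpha$ would be an injection of $\lambda^+$ into $\lambda$, which does not exist.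

The product example suggests a different plan with two stages. First use the parameter $i<\omega_1$ to obtain coherent families of *countable* sets on $\omega_2$. Then use the parameter $n<\omega$ to cut the countable sets down to finite ones. The first stage needs families on $\omega_2$ with countable members. The second needs bounded finite families on $\omega_1$, because a countable set of ordinals has order type below $\omega_1$. We build these two kinds of families now, starting with the finite ones.

## 6. Finite coherent families on $\omega_1$ with a reserve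

**Lemma 2.** There are coherent families $\langle C^n_\alpha:\alpha<\omega_1\rangle$ ($n<\omega$) on $\omega_1$ such that

- (i) $|C^n_\alpha|\le n$ for all $n<\omega$ and $\alpha<\omega_1$;
- (ii) if $\beta<\alpha<\omega_1$, there is $n_0<\omega$ with $\beta\in C^n_\alpha$ for all $n\ge n_0$.

Consider first where a careless recursion stops. In Section 3 we had $C^n_\omega=\{0,\dots,n-1\}$, of size exactly $n$. At $\omega+1$, (ii) demands $\omega\in C^n_{\omega+1}$ for all large $n$. Coherence then forces $C^n_{\omega+1}=\{0,\dots,n-1,\omega\}$, of size $n+1$, and (i) is violated. So (i) and (ii) alone cannot be carried through the recursion. We need room to spare, and more and more of it as $n$ grows: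

- (iii) $n-|C^n_\alpha|\to\infty$ as $n\to\infty$, for each $\alpha<\omega_1$.

*Proof.* We construct the sets $C^n_\gamma$ by recursion on $\gamma$, keeping coherence and (i), (ii), (iii).

**Step 1: the definition.** Let $C^n_0=\emptyset$. Here (iii) says $n\to\infty$, and the rest is trivial. For $\gamma>0$ choose a sequence $\langle c_i:i<N\rangle$ of ordinals below $\gamma$. If $\gamma=\delta+1$, let $N=1$ and $c_0=\delta$. If $\gamma$ is a limit, let $N=\omega$ and let the sequence be increasing and cofinal in $\gamma$. Call $i<N$ *good for $n$* if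
$$i\le n,\qquad c_j\in C^n_{c_i}\ \text{ for all } j<i,\qquad |C^n_{c_i}|+1+i\le n. \tag{3}$$
By $i\le n$, only finitely many $i$ are good for $n$. If there is one, let $s(n)$ be the largest and put
$$C^n_\gamma=C^n_{c_{s(n)}}\cup\{c_{s(n)}\}.$$
If there is none, put $C^n_\gamma=\emptyset$.

**Step 2: coherence and (i).** Coherence is (2). If some $i$ is good for $n$, then the last clause of (3) gives
$$|C^n_\gamma|=|C^n_{c_{s(n)}}|+1\le n-s(n)\le n. \tag{4}$$
Otherwise $|C^n_\gamma|=0\le n$.

**Step 3: each fixed $i<N$ is good for all large $n$.** The clause $i\le n$ is clear. By (ii) for $c_i$, each of the finitely many $c_j$ with $j<i$ lies in $C^n_{c_i}$ for all large $n$. By (iii) for $c_i$, $n-|C^n_{c_i}|\ge 1+i$ for all large $n$. Consequently, for every fixed $i<N$ we have $s(n)\ge i$ for all large $n$.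

**Step 4: (iii) at $\gamma$.** If $N=1$, then for large $n$ the index $0$ is good, so $n-|C^n_\gamma|=n-|C^n_\delta|-1\to\infty$ by (iii) for $\delta$. If $N=\omega$, then $s(n)\to\infty$ by Step 3, and $n-|C^n_\gamma|\ge s(n)$ for large $n$ by (4).

**Step 5: (ii) at $\gamma$.** Let $\beta<\gamma$ and choose $i<N$ with $\beta\le c_i$. For all large $n$ we have $s(n)\ge i$. Then either $c_i=c_{s(n)}$, or $i<s(n)$ and $c_i\in C^n_{c_{s(n)}}$ because $s(n)$ is good. Either way $c_i\in C^n_\gamma$. If $\beta=c_i$, we are done. If $\beta<c_i$, then by (ii) for $c_i$ and by coherence, $\beta\in C^n_{c_i}=C^n_\gamma\cap c_i$ for all large $n$. $\square$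

Let us see how the recursion gets past $\omega+1$. For finite $k\le n$ it gives $C^n_k=k$. At $\omega$ with $c_i=i$, an index $i\le n$ is good for $n$ exactly when $i+1+i\le n$. So for $n\ge1$ we get $s(n)=\lfloor (n-1)/2\rfloor$ and $C^n_\omega=\{0,\dots,s(n)\}$, of size $\lfloor (n+1)/2\rfloor$. The reserve is $\lfloor n/2\rfloor$, and for every $n\ge2$ there is room for $C^n_{\omega+1}=C^n_\omega\cup\{\omega\}$.

## 7. Small coherent families on $\kappa^+$ for uncountable $\kappa$

For uncountable $\kappa$ we only need sets of size $<\kappa$, without the sharper bound, so no reserve is needed. In exchange, a limit ordinal may have uncountable cofinality, and we must take unions of many earlier sets.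

**Lemma 3.** Let $\kappa$ be an uncountable regular cardinal. There are coherent families $\langle C^\nu_\alpha:\alpha<\kappa^+\rangle$ ($\nu<\kappa$) on $\kappa^+$ such that

- (i) $|C^\nu_\alpha|<\kappa$;
- (ii) if $\beta<\alpha<\kappa^+$, there is $\nu_0<\kappa$ with $\beta\in C^\nu_\alpha$ for all $\nu\ge\nu_0$.

*Proof.* We define $C^\nu_\gamma$ by recursion on $\gamma$. Call the least $\nu_0$ as in (ii) the *threshold* of the pair $\beta<\alpha$.

**Step 1: zero and successors.** Let $C^\nu_0=\emptyset$ and $C^\nu_{\delta+1}=C^\nu_\delta\cup\{\delta\}$. Coherence is (2), and (i) is clear. For (ii), let $\beta<\delta+1$. Either $\beta=\delta$, which is in $C^\nu_{\delta+1}$ for every $\nu$, or $\beta<\delta$ and the threshold of $\beta<\delta$ works.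

**Step 2: the definition at a limit $\gamma$.** Let $\theta=\mathrm{cf}(\gamma)$. Since $|\gamma|\le\kappa$, we have $\theta\le\kappa$. Let $\langle c_i:i<\theta\rangle$ be increasing and cofinal in $\gamma$. We want to glue together the sets $C^\nu_{c_i}\cup\{c_i\}$, but only as long as they fit. Let $s(\nu)$ be the largest $s\le\min(\theta,\nu)$ such that
$$c_j\in C^\nu_{c_i}\quad\text{for all } j<i<s. \tag{5}$$
It exists. The set of $s\le\min(\theta,\nu)$ satisfying (5) contains $0$. It is also closed under suprema, since if $s$ is a supremum of such ordinals and $j<i<s$, then $i$ is already below one of them. Put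
$$C^\nu_\gamma=\bigcup_{i<s(\nu)}\big(C^\nu_{c_i}\cup\{c_i\}\big).$$

**Step 3: (i) at $\gamma$.** Since $s(\nu)\le\nu<\kappa$, this is a union of fewer than $\kappa$ sets, each of size $<\kappa$. By regularity of $\kappa$ it has size $<\kappa$. This is why we imposed $s\le\nu$.

**Step 4: coherence at $\gamma$.** Clearly $C^\nu_\gamma\subseteq\gamma$. First we show
$$C^\nu_\gamma\cap c_i=C^\nu_{c_i}\qquad\text{for } i<s(\nu). \tag{6}$$
The inclusion $\supseteq$ is clear. For $\subseteq$, take an element of $C^\nu_{c_j}\cup\{c_j\}$ below $c_i$, where $j<s(\nu)$. If $j=i$, it is in $C^\nu_{c_i}$. If $j<i$, then $c_j\in C^\nu_{c_i}$ by (5), so $C^\nu_{c_j}=C^\nu_{c_i}\cap c_j$ and $C^\nu_{c_j}\cup\{c_j\}\subseteq C^\nu_{c_i}$. If $j>i$, then the element is not $c_j$, and $c_i\in C^\nu_{c_j}$ by (5), so $C^\nu_{c_j}\cap c_i=C^\nu_{c_i}$. This proves (6).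

Now let $\beta\in C^\nu_\gamma$. If $\beta=c_i$ with $i<s(\nu)$, then (6) is what we need. If $\beta\in C^\nu_{c_i}$ with $i<s(\nu)$, then $\beta<c_i$, and (6) gives $C^\nu_\gamma\cap\beta=C^\nu_{c_i}\cap\beta=C^\nu_\beta$.

**Step 5: (ii) at $\gamma$.** Let $\beta<\gamma$ and choose $i<\theta$ with $\beta<c_i$. As $i<\theta\le\kappa$, there are fewer than $\kappa$ pairs $j<j'\le i$. By regularity of $\kappa$, the thresholds of the pairs $c_j<c_{j'}$ are bounded by some $\nu_1<\kappa$. Let $\nu\ge\nu_1$ and $\nu\ge i+1$. Since $\theta$ is a limit ordinal, $i+1\le\min(\theta,\nu)$, and (5) holds for $s=i+1$. So $s(\nu)\ge i+1$. If $\nu$ is also at least the threshold of $\beta<c_i$, then $\beta\in C^\nu_{c_i}\subseteq C^\nu_\gamma$. $\square$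

This recursion would not do for $\kappa=\omega$. Its successor step gives $C^n_m=m$ for every finite $m$ and every $n$, so the sets are finite but their sizes have no bound depending on $n$ alone. This is why Lemma 2 needed its own proof.

## 8. Thinning a coherent family by heights

Let $\langle P_\alpha\rangle$ be a coherent family of countable sets on $\omega_2$. To pass to finite subsets one might enumerate each $P_\alpha$ by an injection $g_\alpha:P_\alpha\to\omega$ and keep the $\beta$ with $g_\alpha(\beta)<n$. This meets the obstacle of Section 5 again: nothing relates $g_\beta$ to $g_\alpha\upharpoonright P_\beta$.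

The way past it is to decide which $\beta\in P_\alpha$ to keep by looking only at the two *heights* $\mathrm{ht}(\beta)$ and $\mathrm{ht}(\alpha)$. By (1), the position of $\beta$ in $P_\alpha$ is $\mathrm{ht}(\beta)$, whatever $\alpha$ is. And if the decision is itself made by a coherent family on the set of heights, coherence survives.

**Lemma 4.** Let $\langle P_\alpha:\alpha<\theta\rangle$ be a coherent family on $\theta$ with $\mathrm{ht}(\alpha)=\mathrm{otp}(P_\alpha)<\theta'$ for all $\alpha$, and let $\langle E_\eta:\eta<\theta'\rangle$ be a coherent family on $\theta'$. Then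
$$Q_\alpha=\{\beta\in P_\alpha:\mathrm{ht}(\beta)\in E_{\mathrm{ht}(\alpha)}\}$$
is a coherent family on $\theta$, and $|Q_\alpha|=|E_{\mathrm{ht}(\alpha)}|$.

*Proof.* For the cardinality, $\mathrm{ht}$ maps $P_\alpha$ bijectively onto $\mathrm{ht}(\alpha)$, and $E_{\mathrm{ht}(\alpha)}\subseteq\mathrm{ht}(\alpha)$. So $\mathrm{ht}$ maps $Q_\alpha$ bijectively onto $E_{\mathrm{ht}(\alpha)}$.

For coherence, $Q_\alpha\subseteq P_\alpha\subseteq\alpha$. Let $\beta\in Q_\alpha$. Then $\beta\in P_\alpha$ and $\mathrm{ht}(\beta)\in E_{\mathrm{ht}(\alpha)}$, so coherence of the two given families yields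
$$P_\beta=P_\alpha\cap\beta,\qquad E_{\mathrm{ht}(\beta)}=E_{\mathrm{ht}(\alpha)}\cap\mathrm{ht}(\beta).$$
Let $\gamma\in P_\beta=P_\alpha\cap\beta$. By (1), $\mathrm{ht}(\gamma)<\mathrm{ht}(\beta)$, so $\mathrm{ht}(\gamma)\in E_{\mathrm{ht}(\beta)}$ if and only if $\mathrm{ht}(\gamma)\in E_{\mathrm{ht}(\alpha)}$. Hence $Q_\beta=\{\gamma\in P_\alpha\cap\beta:\mathrm{ht}(\gamma)\in E_{\mathrm{ht}(\alpha)}\}=Q_\alpha\cap\beta$. $\square$

**Example.** In the binary tree of Section 2 all heights are below $\theta'=3$. Take $E_0=E_1=\emptyset$ and $E_2=\{1\}$, which is coherent. Then $Q_0=Q_1=Q_2=\emptyset$, $Q_3=Q_4=\{1\}$ and $Q_5=Q_6=\{2\}$: each leaf remembers its parent and forgets the root.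

## 9. Proof of Theorem 1

By Lemma 1 a regular ultrafilter on $\aleph_1$ is uniform, and uniformity is all we use. Fix $\langle\alpha_i:i<\omega_1\rangle$ as in the hypothesis, and let $I_i=[\alpha_i,\alpha_{i+1})$. By Section 4 these countable intervals partition $[\alpha_0,\omega_1)$.

**Step 1: extract two parameters from the hypothesis.** The aim is the largeness statement seen in the product example. Fix injections $e_i:I_i\to\omega$. A point $\xi\in I_i$ now has the parameters $i<\omega_1$ and $e_i(\xi)<\omega$. For $h:\omega_1\to\omega$ let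
$$B_h=\bigcup_{i<\omega_1}\{\xi\in I_i:e_i(\xi)<h(i)\}.$$
Since $e_i$ is injective, $|B_h\cap I_i|\le h(i)$, so every $B_h\cap I_i$ is finite. By hypothesis $B_h\notin D$, and since $D$ is an ultrafilter, $\omega_1\setminus B_h\in D$. For $i_0<\omega_1$ the set $[0,\alpha_{i_0})$ is countable, so $[\alpha_{i_0},\omega_1)\in D$ by uniformity. Together,
$$[\alpha_{i_0},\omega_1)\setminus B_h\in D\qquad\text{for all } i_0<\omega_1 \text{ and } h:\omega_1\to\omega. \tag{7}$$

**Step 2: define the square.** Let $P^i_\alpha$ ($i<\omega_1$, $\alpha<\omega_2$) be the families of Lemma 3 for $\kappa=\omega_1$, and let $E^n_\eta$ ($n<\omega$, $\eta<\omega_1$) be the families of Lemma 2. The sets $P^i_\alpha$ are countable, so $\mathrm{ht}_i(\alpha)=\mathrm{otp}(P^i_\alpha)<\omega_1$. For $\alpha<\omega_2$ and $\xi\in I_i$ put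
$$C^\xi_\alpha=\big\{\beta\in P^i_\alpha:\ \mathrm{ht}_i(\beta)\in E^{\,e_i(\xi)}_{\mathrm{ht}_i(\alpha)}\big\},\qquad n_\xi=e_i(\xi)+1 .$$
For $\xi<\alpha_0$ put $C^\xi_\alpha=\emptyset$ and $n_\xi=1$.

**Step 3: check (a), (b), (c).** For $\xi<\alpha_0$ they are trivial. Let $\xi\in I_i$. Lemma 4 with $\theta=\omega_2$, $\theta'=\omega_1$, $P=P^i$ and $E=E^{e_i(\xi)}$ gives (a) and (c). It also gives $|C^\xi_\alpha|=|E^{e_i(\xi)}_{\mathrm{ht}_i(\alpha)}|\le e_i(\xi)<n_\xi$, which is (b).

**Step 4: check (d).** Let $\beta<\alpha<\omega_2$. We choose first a threshold for $i$, and then, for each $i$, a threshold for $e_i(\xi)$. By Lemma 3(ii) there is $i_0<\omega_1$ with $\beta\in P^i_\alpha$ for all $i\ge i_0$. For such $i$, (1) gives $\mathrm{ht}_i(\beta)<\mathrm{ht}_i(\alpha)<\omega_1$. So Lemma 2(ii) provides $h(i)<\omega$ with $\mathrm{ht}_i(\beta)\in E^n_{\mathrm{ht}_i(\alpha)}$ for all $n\ge h(i)$. Put $h(i)=0$ for $i<i_0$.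

Let $\xi\in[\alpha_{i_0},\omega_1)\setminus B_h$, say $\xi\in I_i$. Then $i\ge i_0$, so $\beta\in P^i_\alpha$. Since $\xi\notin B_h$, $e_i(\xi)\ge h(i)$, so $\mathrm{ht}_i(\beta)\in E^{e_i(\xi)}_{\mathrm{ht}_i(\alpha)}$. Thus $\beta\in C^\xi_\alpha$. We have shown
$$[\alpha_{i_0},\omega_1)\setminus B_h\subseteq\{\xi:\beta\in C^\xi_\alpha\},$$
and the left side is in $D$ by (7). This is (d), so $\square^{\mathrm{fin}}_{\aleph_1,D}$ holds. $\blacksquare$

Theorem 1 settles the implication in Conjecture 2. Nothing here decides whether a regular ultrafilter on $\aleph_1$ with $\neg\square^{\mathrm{fin}}_{\aleph_1,D}$ can consistently exist, and the proof does not need this.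

## 10. Iterated thinning: filters on $\aleph_k$

The proof used two parameters, one in $\omega_1$ and one in $\omega$, with the second allowed to be large depending on the first. On $\omega_k$ one can use $k+1$ parameters and thin $k+1$ times. Now $D$ need not be an ultrafilter, because the largeness is assumed outright.

**Theorem 2 (filters on every $\aleph_k$).** Let $k<\omega$, let $D$ be a filter on $\omega_k$, and let $f_l:\omega_k\to\omega_l$ ($l\le k$) be such that for each $l\le k$ and each $h:\omega_k\times\dots\times\omega_{l+1}\to\omega_l$ (for $l=k$, $h$ is just an element of $\omega_k$)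
$$\{\xi<\omega_k: f_l(\xi)\ge h(f_k(\xi),\dots,f_{l+1}(\xi))\}\in D . \tag{8}$$
Then $\square^{\mathrm{fin}}_{\aleph_k,D}$ holds, with $n_\xi=f_0(\xi)+1$.

**Example.** For $k=0$, (8) says $\{\xi:f_0(\xi)\ge m\}\in D$ for all $m<\omega$. The cofinite filter on $\omega$ with $f_0(\xi)=\xi$ qualifies. For $k=1$, (8) says $\{f_1\ge i\}\in D$ for all $i<\omega_1$, and $\{\xi:f_0(\xi)\ge h(f_1(\xi))\}\in D$ for all $h:\omega_1\to\omega$. In the setting of Theorem 1, (7) gives exactly this for $f_1(\xi)=i$ and $f_0(\xi)=e_i(\xi)$ when $\xi\in I_i$, with both functions $0$ below $\alpha_0$.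

*Proof.*

**Step 1: a tower of coherent families on $\omega_{k+1}$.** For $l\le k$ let $E^{(l),\nu}$ ($\nu<\omega_l$) be the coherent families on $\omega_{l+1}$ from Lemma 3 with $\kappa=\omega_l$ if $l\ge1$, and from Lemma 2 if $l=0$. For each sequence $\bar\nu=(\nu_k,\dots,\nu_l)$ with $\nu_m<\omega_m$ we define a coherent family $P^{\bar\nu}$ on $\omega_{k+1}$, with height function $\mathrm{ht}^{\bar\nu}$. Start with $P^{\langle\rangle}_\alpha=\alpha$, whose heights are $<\omega_{k+1}$. Given $P^{\bar\nu}$ for $\bar\nu=(\nu_k,\dots,\nu_{l+1})$ with all heights $<\omega_{l+1}$, and given $\nu_l<\omega_l$, put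
$$P^{\bar\nu^\frown\nu_l}_\alpha=\big\{\beta\in P^{\bar\nu}_\alpha:\mathrm{ht}^{\bar\nu}(\beta)\in E^{(l),\nu_l}_{\mathrm{ht}^{\bar\nu}(\alpha)}\big\}.$$
By Lemma 4 with $\theta=\omega_{k+1}$ and $\theta'=\omega_{l+1}$, this family is coherent and $|P^{\bar\nu^\frown\nu_l}_\alpha|=|E^{(l),\nu_l}_{\mathrm{ht}^{\bar\nu}(\alpha)}|<\aleph_l$. A set of ordinals of size $<\aleph_l$ has order type $<\omega_l$, so the new heights are $<\omega_l$ and the recursion continues down to $l=0$. For $l=0$, Lemma 2(i) gives size at most $\nu_0$.

**Step 2: define the square and check (a), (b), (c).** Put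
$$C^\xi_\alpha=P^{(f_k(\xi),\dots,f_0(\xi))}_\alpha,\qquad n_\xi=f_0(\xi)+1 .$$
For fixed $\xi$ this is one coherent family on $\omega_{k+1}$, so (a) and (c) hold. Also $|C^\xi_\alpha|\le f_0(\xi)<n_\xi$, which is (b).

**Step 3: thresholds for (d).** Let $\beta<\alpha<\omega_{k+1}$. For $l\le k$ and $\bar\nu=(\nu_k,\dots,\nu_{l+1})$ define $h_l(\bar\nu)<\omega_l$ as follows. If $\beta\in P^{\bar\nu}_\alpha$, then $\mathrm{ht}^{\bar\nu}(\beta)<\mathrm{ht}^{\bar\nu}(\alpha)<\omega_{l+1}$, and $h_l(\bar\nu)$ is the least $\nu^*<\omega_l$ such that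
$$\mathrm{ht}^{\bar\nu}(\beta)\in E^{(l),\nu}_{\mathrm{ht}^{\bar\nu}(\alpha)}\qquad\text{for all } \nu \text{ with } \nu^*\le\nu<\omega_l,$$
which exists by part (ii) of Lemma 3 or Lemma 2. Otherwise $h_l(\bar\nu)=0$.

**Step 4: (d).** Let $\xi$ be such that $f_l(\xi)\ge h_l(f_k(\xi),\dots,f_{l+1}(\xi))$ for all $l\le k$. We show $\beta\in P^{(f_k(\xi),\dots,f_l(\xi))}_\alpha$ by induction on $l=k,k-1,\dots,0$. Put $\bar\nu=(f_k(\xi),\dots,f_{l+1}(\xi))$. Then $\beta\in P^{\bar\nu}_\alpha$: for $l=k$ because $P^{\langle\rangle}_\alpha=\alpha$, and for $l<k$ by the previous step of the induction. Since $f_l(\xi)\ge h_l(\bar\nu)$, we get $\mathrm{ht}^{\bar\nu}(\beta)\in E^{(l),f_l(\xi)}_{\mathrm{ht}^{\bar\nu}(\alpha)}$, that is, $\beta\in P^{\bar\nu^\frown f_l(\xi)}_\alpha$. At $l=0$ this says $\beta\in C^\xi_\alpha$. The set of such $\xi$ is the intersection of the $k+1$ sets (8) for $h=h_k,\dots,h_0$, so it is in $D$, and it is contained in $\{\xi:\beta\in C^\xi_\alpha\}$. $\square$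

For $k=1$ this yields a form of the conjecture in which arbitrary functions replace interval partitions.

**Corollary 3 (stronger form of the conjecture).** Let $D$ be an ultrafilter on $\omega_1$ with $\neg\square^{\mathrm{fin}}_{\aleph_1,D}$. If $f:\omega_1\to\omega_1$ satisfies $\{\xi:f(\xi)\ge i\}\in D$ for all $i<\omega_1$, then for every $g:\omega_1\to\omega$ there is $h:\omega_1\to\omega$ with $\{\xi:g(\xi)<h(f(\xi))\}\in D$. In particular, if $D$ is uniform, every countable-to-one $f:\omega_1\to\omega_1$ is finite-to-one on a set in $D$.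

*Proof.*

**Step 1: the first sentence.** Suppose there is no such $h$ for $f$ and $g$. Since $D$ is an ultrafilter, $\{\xi:g(\xi)\ge h(f(\xi))\}\in D$ for every $h:\omega_1\to\omega$. Together with the assumption on $f$ this is (8) for $k=1$, $f_1=f$, $f_0=g$. So Theorem 2 gives $\square^{\mathrm{fin}}_{\aleph_1,D}$, a contradiction.

**Step 2: the last sentence.** Let $D$ be uniform and let $f$ be countable-to-one. For $i<\omega_1$ the set $\{\xi:f(\xi)<i\}$ is a countable union of countable fibers, hence countable, so $\{\xi:f(\xi)\ge i\}\in D$. Choose $g:\omega_1\to\omega$ injective on each fiber of $f$, and take $h$ from Step 1. The set $\{\xi:g(\xi)<h(f(\xi))\}\in D$ meets the fiber $f^{-1}(i)$ only in points with $g(\xi)<h(i)$, hence in at most $h(i)$ points. $\square$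

## 11. Square together with thin intervals, when $2^{\aleph_1}=\aleph_2$

The converse of Conjecture 2 would say that if every interval partition becomes finite on a set in $D$, then $\square^{\mathrm{fin}}_{\aleph_1,D}$ fails. Under $2^{\aleph_1}=\aleph_2$ this is false, even with "at most one point" in place of "finite".

**Proposition 4 (the converse is not provable).** If $2^{\aleph_1}=\aleph_2$, there is a regular ultrafilter $D$ on $\aleph_1$ such that $\square^{\mathrm{fin}}_{\aleph_1,D}$ holds and for every increasing continuous $\langle\alpha_i:i<\omega_1\rangle$ in $\omega_1$ some $A\in D$ has $|A\cap[\alpha_i,\alpha_{i+1})|\le1$ for all $i$.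

For such a $D$ statement (7) is not available, since the partitions all become thin on sets in $D$. Instead we build $D$ and the square together, in $\omega_2$ steps. The reserve of Lemma 2 returns. To put $\delta$ and everything in $C^\xi_\delta$ into $C^\xi_\alpha$ we need one free place below $n_\xi$, and this will happen again and again, so we demand that on large sets any finite amount of room is left.

*Proof.* Let $\langle s_\xi:\xi<\omega_1\rangle$ enumerate $[\omega_1]^{<\omega}$ bijectively and put $n_\xi=|s_\xi|+1$. Let $\langle Z_\alpha:\alpha<\omega_2\rangle$ list all subsets of $\omega_1$, and let $\langle\bar c^{\,\alpha}:\alpha<\omega_2\rangle$ list all increasing continuous $\omega_1$-sequences in $\omega_1$. Both lists exist, possibly with repetitions, because $\aleph_1^{\aleph_1}=2^{\aleph_1}=\aleph_2$.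

**Step 1: what is constructed.** By recursion on $\alpha$ we construct filters $F_\alpha$ on $\omega_1$, increasing in $\alpha$, and sets $C^\xi_\alpha$ satisfying (a)–(c) with the above $n_\xi$. Each $F_\alpha$ has a base $\mathcal G_\alpha$ with $|\mathcal G_\alpha|\le\aleph_1$, closed under finite intersections and consisting of uncountable sets. So every member of $F_\alpha$ is uncountable. For all $\beta<\alpha$ and $m<\omega$ we require
$$\{\xi:\beta\in C^\xi_\alpha\}\in F_{\alpha+1},\qquad \{\xi:|C^\xi_\alpha|+m<n_\xi\}\in F_{\alpha+1}. \tag{9}$$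

**Step 2: the start, which secures regularity.** Let $\mathcal G_0$ consist of the sets $\{\xi:t\subseteq s_\xi\}$ for $t\in[\omega_1]^{<\omega}$. Each is uncountable, since $t$ has uncountably many finite supersets, and the sets for $t$ and $t'$ intersect in the one for $t\cup t'$. By Section 1 the sets $X_\eta=\{\xi:\eta\in s_\xi\}$ witness that $F_0$ is regular. Also $\{\xi:m<n_\xi\}\in F_0$ for every $m$, because this set contains $\{\xi:t\subseteq s_\xi\}$ for any $t$ of size $m$.

**Step 3: limits.** For a limit $\alpha<\omega_2$ let $\mathcal G_\alpha$ be the set of all finite intersections of members of $\bigcup_{\alpha'<\alpha}\mathcal G_{\alpha'}$. Then $|\mathcal G_\alpha|\le\aleph_1$. Since the filters increase, each such intersection lies in some $F_{\alpha'}$ with $\alpha'<\alpha$, hence is uncountable.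

The passage from $\alpha$ to $\alpha+1$ takes Steps 4 to 6. At its beginning we have $\mathcal G_\alpha$ and all $C^\xi_\delta$ with $\delta<\alpha$.

**Step 4: define $C^\xi_\alpha$ so that (9) holds.** For $G\in\mathcal G_\alpha$, $s\in[\alpha]^{<\omega}$ and $m<\omega$ we define a set $Y(G,s,m)$ of indices at which there is room to put $s$ into $C^\xi_\alpha$ and leave $m$ free places. If $s=\emptyset$, let $Y(G,s,m)=\{\xi\in G:m<n_\xi\}$. If $s\ne\emptyset$ and $\delta=\max s$, let
$$Y(G,s,m)=\{\xi\in G:\ s\setminus\{\delta\}\subseteq C^\xi_\delta,\ \ |C^\xi_\delta|+1+m<n_\xi\}.$$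
Then $Y(G,s,m)\in F_\alpha$. For $s=\emptyset$ this is Step 2. For $s\neq\emptyset$ we have $\delta<\alpha$, and by (9) at stage $\delta$ the set $Y(G,s,m)$ is $G$ intersected with finitely many members of $F_{\delta+1}\subseteq F_\alpha$. Hence $Y(G,s,m)$ is uncountable.

There are at most $\aleph_1$ triples, so we can list them as $\langle\tau_j:j<\omega_1\rangle$ with each triple occurring $\aleph_1$ times. Choose by recursion on $j$ pairwise distinct $\xi_j\in Y(\tau_j)$. This is possible since only countably many points have been used before step $j$. If $\tau_j=(G,s,m)$, put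
$$C^{\xi_j}_\alpha=C^{\xi_j}_\delta\cup\{\delta\}\ \text{ with } \delta=\max s\ \text{ if } s\neq\emptyset,\qquad C^{\xi_j}_\alpha=\emptyset\ \text{ if } s=\emptyset .$$
For all other $\xi$ let $C^\xi_\alpha=\emptyset$. By (2), (a) and (c) hold at $\alpha$. For (b), if $s\ne\emptyset$ then $|C^{\xi_j}_\alpha|=|C^{\xi_j}_\delta|+1<n_{\xi_j}$ because $\xi_j\in Y(\tau_j)$, and the empty set has size $0<n_\xi$.

Now consider the sets
$$T(G,s,m)=\{\xi\in G:\ s\subseteq C^\xi_\alpha,\ |C^\xi_\alpha|+m<n_\xi\}.$$
If $\tau_j=(G,s,m)$, then $\xi_j\in T(G,s,m)$. For $s\ne\emptyset$ this holds because $s\setminus\{\delta\}\subseteq C^{\xi_j}_\delta$ and $|C^{\xi_j}_\alpha|+m=|C^{\xi_j}_\delta|+1+m<n_{\xi_j}$. For $s=\emptyset$ it holds because $m<n_{\xi_j}$. Since each triple occurs $\aleph_1$ times and the $\xi_j$ are distinct, $T(G,s,m)$ is uncountable. Let $\mathcal G'_\alpha$ be the family of all these sets. It has size at most $\aleph_1$, and it is closed under finite intersections, since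
$$T(G,s,m)\cap T(G',s',m')=T(G\cap G',\,s\cup s',\,\max(m,m')).$$
The filter it generates extends $F_\alpha$, since $T(G,\emptyset,0)\subseteq G$. It also contains the sets in (9), since for any $G\in\mathcal G_\alpha$ they include $T(G,\{\beta\},0)$ and $T(G,\emptyset,m)$ respectively.

**Step 5: thin out the intervals of $\bar c^{\,\alpha}$.** Let $\bar c^{\,\alpha}=\langle\alpha_i:i<\omega_1\rangle$. List $\mathcal G'_\alpha$ as $\langle H_j:j<\omega_1\rangle$, each member occurring $\aleph_1$ times. Recursively pick new points $\xi_j\in H_j$ (the $\xi_j$ of Step 4 are no longer needed) in an interval $[\alpha_i,\alpha_{i+1})$ whose index $i$ is larger than all those used before. This is possible: the indices used before step $j$ are bounded by some $i^*<\omega_1$, the set $[0,\alpha_{i^*+1})$ is countable, and $H_j$ is uncountable. Let $A=\{\xi_j:j<\omega_1\}$ and $\mathcal G''_\alpha=\{H\cap A:H\in\mathcal G'_\alpha\}$. Then $A$ meets each interval in at most one point. Each $H\cap A$ is uncountable, since it contains the distinct points $\xi_j$ for the $\aleph_1$ many $j$ with $H_j=H$.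 And $\mathcal G''_\alpha$ is closed under finite intersections, since $(H\cap A)\cap(H'\cap A)=(H\cap H')\cap A$.

**Step 6: decide $Z_\alpha$.** If $H\cap Z_\alpha$ is uncountable for all $H\in\mathcal G''_\alpha$, let $\mathcal G_{\alpha+1}=\{H\cap Z_\alpha:H\in\mathcal G''_\alpha\}$. Otherwise $H_0\cap Z_\alpha$ is countable for some $H_0\in\mathcal G''_\alpha$. Then for every $H\in\mathcal G''_\alpha$ the set $H\cap H_0\in\mathcal G''_\alpha$ is uncountable and its part inside $Z_\alpha$ is countable, so $H\setminus Z_\alpha\supseteq(H\cap H_0)\setminus Z_\alpha$ is uncountable. In this case let $\mathcal G_{\alpha+1}=\{H\setminus Z_\alpha:H\in\mathcal G''_\alpha\}$. In both cases $\mathcal G_{\alpha+1}$ has size at most $\aleph_1$, is closed under finite intersections and consists of uncountable sets. The filter $F_{\alpha+1}$ that it generates contains the filter generated by $\mathcal G'_\alpha$. So it extends $F_\alpha$ and satisfies (9). It also contains $A$, and it contains $Z_\alpha$ or $\omega_1\setminus Z_\alpha$.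

**Step 7: the ultrafilter.** Let $D=\bigcup_{\alpha<\omega_2}F_\alpha$. As the union of an increasing chain of filters it is a filter. It is an ultrafilter by Step 6, since every subset of $\omega_1$ is some $Z_\alpha$. It is regular since $F_0\subseteq D$. The sets $C^\xi_\alpha$ and the numbers $n_\xi$ satisfy (a)–(c) by construction and (d) by (9), so $\square^{\mathrm{fin}}_{\aleph_1,D}$ holds. Finally, every increasing continuous sequence in $\omega_1$ is some $\bar c^{\,\alpha}$, and the set $A\in F_{\alpha+1}\subseteq D$ of Step 5 meets each of its intervals in at most one point. $\square$
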